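# Word metrics on lattices in stratified groups: discrepancy of order the square root up to step four, and larger from step five on

## 1. Two theorems on word metrics with asymptotic ratio one

**Theorem A.** Let $r\ge 5$. Let $G$ be the free nilpotent Lie group of step $r$ on three generators, let $\Gamma=\langle x,a,b\rangle$ be the lattice generated by the exponentials of the Lie generators, and let $z=aba^{-1}b^{-1}$. Put
$$S_2=\{x,a,b\}^{\pm1},\qquad S_1=S_2\cup\{(xz)^{\pm1}\},$$
and let $d_1,d_2$ be the word metrics of $S_1,S_2$. Then $d_1/d_2\to1$ at infinity, but $\gamma_n=(xz)^n$ satisfies, for all $n\ge1$,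
$$d_1(\mathrm{id},\gamma_n)=n,\qquad d_2(\mathrm{id},\gamma_n)\ \ge\ n+\tfrac1{21}\,n^{5/9}.$$
Hence $|d_1-d_2|\ne O(d_1^{1/2})$, and even $|d_1-d_2|\neq O(d_1^{\alpha})$ for every $\alpha<5/9$.

**Theorem B.** Let $G$ be a stratified Lie group of step $r$, let $\Gamma$ be a lattice in $G$, let $S_1,S_2$ be finite symmetric generating sets of $\Gamma$ with word metrics $d_1,d_2$, let $\pi:G\to G/[G,G]\cong V_1$ be the projection, and let $P_i=\mathrm{conv}\,\pi(S_i)$.

1. $d_1/d_2\to1$ at infinity if and only if $P_1=P_2$. In that case $|d_1-d_2|=O(d_1^{1-1/r})$.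
2. If $r\le4$ and $d_1/d_2\to1$, then $|d_1-d_2|=O(d_1^{1/2})$.
3. For each $r\ge2$ there is an example of step $r$ with $d_1/d_2\to1$ and $|d_1-d_2|\ge c\,d_1^{1/2}$, $c>0$, along a sequence tending to infinity.

Let $\alpha(r)$ be the infimum of the exponents $\alpha$ for which $|d_1-d_2|=O(d_1^\alpha)$ holds for all stratified groups of step $\le r$, all lattices, and all pairs of word metrics with ratio tending to $1$. Then
$$\alpha(1)=0,\qquad \alpha(2)=\alpha(3)=\alpha(4)=\tfrac12,\qquad \tfrac59\le\alpha(r)\le1-\tfrac1r\quad(r\ge5).$$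

Here is what this is about. A lattice carries many word metrics, one for each finite generating set. Suppose that two of them agree to first order far away: $d_1(\mathrm{id},\gamma)/d_2(\mathrm{id},\gamma)\to1$. How large can the difference be? The following answer is proposed in the paper "Nilpotent Groups, Asymptotic Cones And Subfinsler Geometry" (https://www.math.u-psud.fr/~breuilla/Balls.pdf).

**Conjecture (Modified Burago–Margulis conjecture).** Suppose $G$ is a stratified Lie group and $\Gamma$ a lattice in it. Let $d_1,d_2$ be two left invariant word metrics on $\Gamma$ with $d_1(\mathrm{id},\gamma)/d_2(\mathrm{id},\gamma)\to1$ as $\gamma\to\infty$. Then there is a constant $C$ with $|d_1(\mathrm{id},\gamma)-d_2(\mathrm{id},\gamma)|\le C\,d_1(\mathrm{id},\gamma)^{1/2}$ for all $\gamma\in\Gamma\setminus\{\mathrm{id}\}$.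

Theorem A disproves the conjecture: for every $r\ge5$ it fails for some stratified group of step $r$. Theorem B(2) says that it is true for all stratified groups of step at most $4$, and B(3) says that the exponent $\frac12$ cannot be improved in steps $2,3,4$. Theorem B(1) turns the hypothesis "ratio tends to $1$" into a condition that one can check by looking at a polytope.

## 2. Stratified groups, lattices and homogeneous size

**Definition (stratified Lie group).** A connected, simply connected nilpotent Lie group $G$ whose Lie algebra has a grading $\mathfrak g=V_1\oplus\cdots\oplus V_r$ with $[V_1,V_i]=V_{i+1}$ for $1\le i<r$ and $[V_1,V_r]=0$. The number $r$ is the step. We put $V_i=0$ for $i>r$; then $[V_i,V_j]\subset V_{i+j}$.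

We use the following textbook facts. The map $\exp:\mathfrak g\to G$ is a diffeomorphism, with inverse $\log$. The product in these coordinates is given by the Baker–Campbell–Hausdorff (BCH) formula; if all triple brackets of the elements involved vanish, it reads
$$\log(e^Ue^V)=U+V+\tfrac12[U,V],\qquad \log\prod_{m}e^{U_m}=\sum_mU_m+\tfrac12\sum_{m<m'}[U_m,U_{m'}],$$
the second by induction from the first. The group $[G,G]$ is $\exp[\mathfrak g,\mathfrak g]$, and $[\mathfrak g,\mathfrak g]=V_2\oplus\cdots\oplus V_r$: it contains each $[V_1,V_i]=V_{i+1}$, and it lies in $V_2\oplus\cdots\oplus V_r$ by the grading. So for $v_i\in V_i$ we have $\pi(\exp\sum v_i)=v_1$.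

*Example.* The Heisenberg algebra is $V_1=\langle e_a,e_b\rangle$, $V_2=\langle e_c\rangle$, $[e_a,e_b]=e_c$. Put $a=e^{e_a}$, $b=e^{e_b}$. By BCH, $a^kb^k=\exp(ke_a+ke_b+\frac{k^2}2e_c)$ and $a^{-k}b^{-k}=\exp(-ke_a-ke_b+\frac{k^2}2e_c)$. The two exponents commute, so
$$a^kb^ka^{-k}b^{-k}=\exp(k^2e_c)=z^{k^2},\qquad z=aba^{-1}b^{-1}=e^{e_c}.$$
A word of length $4k$ produces the $k^2$-th power of the central element. This is area: $a^kb^ka^{-k}b^{-k}$ runs around a square of side $k$.

**Definition (lattice, word metric).** A lattice $\Gamma$ in $G$ is a discrete subgroup with $G/\Gamma$ of finite volume; for nilpotent $G$ this is the same as $G/\Gamma$ compact, and $\Gamma$ is then finitely generated. For a finite symmetric generating set $S$, the word metric is $d_S(x,y)=\min\{n:x^{-1}y=s_1\cdots s_n,\ s_i\in S\}$. It is left invariant. We write $d_i=d_{S_i}$ and $d_i(\gamma)=d_i(\mathrm{id},\gamma)$; thus $d_i(\gamma\gamma')\le d_i(\gamma)+d_i(\gamma')$.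

We also recall that $\pi(\Gamma)$ is a lattice in $V_1$ (Raghunathan, *Discrete Subgroups of Lie Groups*, Ch. II). Since $\pi(S_i)$ is symmetric and generates $\pi(\Gamma)$, it spans $V_1$. So $P_i$ is a symmetric polytope with $0$ in its interior, and it is the unit ball of a norm $\|\cdot\|_i$ on $V_1$. For the Heisenberg lattice with $S=\{a,b\}^{\pm1}$, $P$ is the square with vertices $\pm e_a,\pm e_b$. Note that $\ker(\pi|_\Gamma)=\Gamma\cap[G,G]$.

**Definition (dilations and homogeneous size).** The dilation $\delta_t$, $t>0$, acts by $t^i$ on $V_i$; it is an automorphism of $\mathfrak g$ and of $G$. Fix norms on the $V_i$ and put, for $g=\exp(\sum v_i)$, $|g|=\max_i\|v_i\|^{1/i}$. Then $|\delta_tg|=t|g|$.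

In the Heisenberg group $|z^n|=(n\|e_c\|)^{1/2}$, which has the order suggested by the squares above. Below, constants $C,C'$ may change from line to line; they depend only on $G,\Gamma,S_1,S_2$ and on finite subsets of $\Gamma$ that depend only on these data.

**Lemma 1.** For every word metric $d$ on $\Gamma$ there is $C$ with $C^{-1}|\gamma|\le d(\mathrm{id},\gamma)\le C|\gamma|$ for all $\gamma\in\Gamma\setminus\{\mathrm{id}\}$.

*Proof.* Let $d_{cc}$ be the Carnot–Carathéodory metric: $d_{cc}(g,h)$ is the least length of a path from $g$ to $h$ tangent to the left translates of $V_1$, measured by a Euclidean norm on $V_1$. It is left invariant, proper and geodesic, it induces the manifold topology, and $d_{cc}(\mathrm{id},\delta_tg)=t\,d_{cc}(\mathrm{id},g)$. On the compact set $\{|g|=1\}$ the function $d_{cc}(\mathrm{id},\cdot)$ is continuous and positive, hence bounded above and below; by homogeneity $d_{cc}(\mathrm{id},g)\asymp|g|$ on $G$. The group $\Gamma$ acts on $(G,d_{cc})$ by left translations, properly and cocompactly, so by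 the Švarc–Milnor lemma $d$ and $d_{cc}$ are comparable on $\Gamma$ up to multiplicative and additive constants. By discreteness $|\gamma|$ is bounded below on $\Gamma\setminus\{\mathrm{id}\}$, and so is $d\ge1$; so the additive constants can be absorbed. $\square$

## 3. The step-one case by hand

In step one $G=V_1=\mathbb R^d$ and $[G,G]$ is trivial. Take $\Gamma=\mathbb Z$, $S_1=\{\pm1,\pm3\}$, $S_2=\{\pm2,\pm3\}$. Both polytopes are $[-3,3]$. For $\gamma=3k+2$ with $k\ge0$ we have $d_2=k+1$: use $k$ threes and one two, and note that $k$ letters sum to at most $3k$. But $d_1=k+2$: again at least $k+1$ letters are needed; $k+1$ odd letters have a sum of parity $k+1$, while $3k+2$ has parity $k$; and $k$ threes with two ones work. So the two metrics differ by $1$ infinitely often. We shall see in Section 6 that in step one, equal polytopes always give a bounded difference. Everything of interest comes from the commutators.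

## 4. Products of conjugated commutators

This section estimates the error terms that appear when one word is replaced by another. First, conjugation. If $|g|\le Cn$ with $n\ge1$, then for $i\ge j$ the component $V_j\to V_i$ of $\mathrm{Ad}(g)=e^{\mathrm{ad}\log g}$ satisfies
$$\|\mathrm{Ad}(g)_{V_j\to V_i}\|\le C'n^{i-j},\tag{1}$$
and it vanishes for $i<j$. Indeed $\log g=\sum v_k$ with $\|v_k\|\le(Cn)^k$, and $\mathrm{ad}\,v_k$ maps $V_j$ to $V_{j+k}$ with norm $O(n^k)$; now expand the (finite) exponential series.

**Lemma 2.** Let $F\subset\Gamma\cap[G,G]$ be finite, $z_1,\dots,z_n\in F$, and $g_1,\dots,g_n\in\Gamma$ with $|g_m|\le Cn$. Then $Z=\prod_{m=1}^ng_mz_mg_m^{-1}$ satisfies $d(\mathrm{id},Z)\le C'n^{1-1/r}$ for every word metric $d$ on $\Gamma$ ($C'$ depending on $d$).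

*Proof.* Let $X_m=\mathrm{Ad}(g_m)\log z_m$, so $g_mz_mg_m^{-1}=\exp X_m$. Since $\log z_m\in V_2\oplus\cdots\oplus V_r$, (1) shows that $X_m$ has no $V_1$-component and $V_k$-component $O(n^{k-2})$. Rescale: $Y_m=\delta_{1/n}X_m$ has $V_k$-component $n^{-k}O(n^{k-2})$, so $\|Y_m\|=O(n^{-2})$. Let $\rho$ be a left-invariant Riemannian distance on $G$. The curve $t\mapsto\exp(tY)$, $0\le t\le1$, has length at most a constant times $\|Y\|$, so by left invariance
$$\rho(\mathrm{id},\delta_{1/n}Z)=\rho\Big(\mathrm{id},\prod_m\exp Y_m\Big)\le C\sum_m\|Y_m\|=O(1/n).$$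
These elements stay in a fixed compact ball, where the smooth map $\log$ is Lipschitz; hence $\|\log\delta_{1/n}Z\|=O(1/n)$. Undoing the dilation, the $V_k$-component of $\log Z$ is $O(n^{k-1})$ for $k\ge2$, and it is $0$ for $k=1$. Therefore $|Z|\le C\max_{2\le k\le r}n^{(k-1)/k}=Cn^{1-1/r}$ (for $r=1$, $Z=\mathrm{id}$). Apply Lemma 1. $\square$

## 5. Trading $S_1$-words for $S_2$-words when $P_1=P_2$

Given an $S_1$-word of length $n$, we want an $S_2$-word of the same length whose projection to $V_1$ follows that of the given word within bounded distance. The difference of the two words is then a product as in Lemma 2.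

**Lemma 3.** Assume $P_1=P_2$. There is a finite $F\subset\Gamma\cap[G,G]$ such that whenever $d_1(\gamma)=n\ge1$ one can write
$$\gamma=Z\,g_n\,u,\qquad Z=\prod_{m=1}^ng_mz_mg_m^{-1},\quad g_m=\sigma_1\cdots\sigma_m,\ \ \sigma_m\in S_2,\ z_m\in F,$$
with $u$ in a finite subset of $\Gamma$. In particular $|g_m|\le Cn$.

*Proof.* **Step 1: choosing the $S_2$-letters.** Let $\gamma=s_1\cdots s_n$ with $s_i\in S_1$. For $s\in S_1$ we have $\pi(s)\in P_1=P_2$, so fix $c_{s,\sigma}\ge0$ with $\pi(s)=\sum_{\sigma\in S_2}c_{s,\sigma}\pi(\sigma)$ and $\sum_\sigma c_{s,\sigma}=1$. Think of $c_{s,\sigma}$ as the fractional number of letters $\sigma$ that we owe when we read $s$. With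
$$D_m(\sigma)=\sum_{i\le m}c_{s_i,\sigma}-\#\{i\le m:\sigma_i=\sigma\},$$
choose greedily: $\sigma_{m+1}$ is a letter that maximizes $D_m(\sigma)+c_{s_{m+1},\sigma}$.

**Step 2: the debts stay bounded.** We have $\sum_\sigma D_m(\sigma)=0$ for all $m$. So the numbers $D_m(\sigma)+c_{s_{m+1},\sigma}$ sum to $1$ and their maximum is positive. Passing to $D_{m+1}$, the maximal one drops by $1$ and stays $>-1$; the others do not go below $D_m(\sigma)$. As $D_0=0$, induction gives $D_m(\sigma)>-1$ for all $m,\sigma$, and since the sum is $0$, $|D_m(\sigma)|\le|S_2|$. Hence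
$$e_m:=\pi(s_1\cdots s_m)-\pi(\sigma_1\cdots\sigma_m)=\sum_\sigma D_m(\sigma)\pi(\sigma)$$
lies in a bounded part of the lattice $\pi(\Gamma)$, that is, in a finite set $E$ that does not depend on $\gamma$.

**Step 3: lifting to $\Gamma$.** Fix lifts $u_e\in\Gamma$ of the $e\in E$, with $u_0=\mathrm{id}$. Since $e_m-e_{m-1}=\pi(s_m)-\pi(\sigma_m)$, the element $u_{e_{m-1}}s_mu_{e_m}^{-1}$ has the same image as $\sigma_m$ under $\pi$. So it equals $\sigma_mz_m$ with $z_m\in\Gamma\cap[G,G]$, and $z_m$ lies in a finite set $F$. Multiplying over $m$, the lifts cancel: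
$$\gamma u_{e_n}^{-1}=\prod_{m=1}^n\sigma_mz_m=\Big(\prod_{m=1}^ng_mz_mg_m^{-1}\Big)g_n .$$
Put $u=u_{e_n}$. Finally $d_2(g_m)\le m\le n$, so $|g_m|\le Cn$ by Lemma 1. $\square$

## 6. Ratio one is equality of polytopes: proof of Theorem B(1)

**Step 1: $P_1=P_2$ implies the bound and the ratio.** Let $d_1(\gamma)=n\ge1$. By Lemmas 3 and 2,
$$d_2(\gamma)\le d_2(Z)+n+d_2(u)\le d_1(\gamma)+C\,d_1(\gamma)^{1-1/r}.$$
Exchanging the roles, $d_1\le d_2+Cd_2^{1-1/r}$, and $d_2\le Cd_1$ by Lemma 1. So $|d_1-d_2|=O(d_1^{1-1/r})$. Balls are finite, so $d_1,d_2\to\infty$ at infinity; dividing by $d_2$ gives $d_1/d_2\to1$. For $r=1$ the bound is $O(1)$, as announced in Section 3.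

**Step 2: lengths of powers determine the norms.** Fix $\gamma\in\Gamma$ with $\pi(\gamma)\ne0$. We claim that for some $N\ge1$,
$$\lim_{k\to\infty}\frac{d_i(\gamma^{Nk})}{Nk}=\|\pi(\gamma)\|_i\qquad(i=1,2).\tag{2}$$
For the lower bound, an $S_i$-word of length $m$ has its projection in $mP_i$, so $d_i(\gamma^k)\ge k\|\pi(\gamma)\|_i$ for all $k$.

For the upper bound, a vector $v$ lies in $tP_i$ exactly when $v=\sum_{\sigma\in S_i}c_\sigma\pi(\sigma)$ with $c_\sigma\ge0$, $\sum c_\sigma=t$. So $\|\pi(\gamma)\|_i$ is the minimum of $\sum c_\sigma$ over the polyhedron $\{c\ge0:\sum c_\sigma\pi(\sigma)=\pi(\gamma)\}$. Since $\pi(\Gamma)\cong\mathbb Z^d$, the data are rational; the polyhedron contains no line, so the minimum is attained at a vertex, which is rational. Choose $N\ge1$ with $Nc_\sigma\in\mathbb Z$ for all $\sigma$ (a common $N$ for $i=1,2$) and let $y=\prod_\sigma\sigma^{Nc_\sigma}$ in some order, a word of length $N\|\pi(\gamma)\|_i$. Then $\pi(y)=\pi(\gamma^N)$, so $\gamma^N=yz$ with $z\in\Gamma\cap[G,G]$, and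
$$\gamma^{Nk}=(yz)^k=\Big(\prod_{j=1}^ky^jzy^{-j}\Big)y^k.$$
Here $|y^j|\le Ck$ for $j\le k$, so Lemma 2 with $F=\{z\}$ gives $d_i(\gamma^{Nk})\le kN\|\pi(\gamma)\|_i+Ck^{1-1/r}$ (with $C$ depending on $\gamma$). This proves (2).

**Step 3: the converse.** Suppose $d_1/d_2\to1$. Since $\pi(\gamma^{Nk})=Nk\,\pi(\gamma)$, the sequence $\gamma^{Nk}$ tends to infinity, and (2) gives $\|\pi(\gamma)\|_1=\|\pi(\gamma)\|_2$. So the norms agree on $\pi(\Gamma)$, by homogeneity on its rational multiples, and by density and continuity on $V_1$. Hence $P_1=P_2$. $\blacksquare$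

## 7. A central commutator costs $\sqrt n$: proof of Theorem B(3)

**The example.** Let $H=\langle a,b\rangle$ be the integer Heisenberg group with central $z=aba^{-1}b^{-1}$, and let $\Gamma_N$ be a lattice in a stratified group $N$ of step $r\ge2$, with finite symmetric generating set $S_N$ (for instance the lattice of Section 9 below, whose construction makes sense in every step). Let $\Gamma=H\times\langle t\rangle\times\Gamma_N$ with $\langle t\rangle\cong\mathbb Z$. It is a lattice in the product of the Heisenberg group, $\mathbb R$ and $N$, which is stratified of step $r$: add up the layers with the same index. Put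
$$S_2=\{a,b,t\}^{\pm1}\cup S_N,\qquad S_1=S_2\cup\{(tz)^{\pm1}\}.$$
Since $\pi(tz)=\pi(t)$ we have $P_1=P_2$, so $d_1/d_2\to1$ by B(1).

**The discrepancy.** Let $\gamma_n=(tz)^n=t^nz^n$. Each letter of $S_1$ changes the $t$-exponent by at most $1$, so $d_1(\gamma_n)=n$. As $S_2$ is a union of generating sets of the factors, a word must contain enough letters of each kind to produce each coordinate, and $d_2(\gamma_n)=n+d_H(\mathrm{id},z^n)$, where $d_H$ is the word metric of $\{a,b\}^{\pm1}$. By Lemma 1 and $|z^n|=(n\|e_c\|)^{1/2}$, this is at least $n+c\sqrt n$. $\blacksquare$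

For $r=2$ this is the kind of example found by Breuillard and Le Donne (PNAS 2013).

## 8. Lumping the commutators: proof of Theorem B(2)

In the example above, $d_2$ cannot exceed $n+C\sqrt n$, because the $n$ small loops $z$ can all be moved to one place and merged into one big loop. Let us see how far this goes for the elements of Theorem A. In any step, $(xz)^n=\big(\prod_{j=1}^nx^jzx^{-j}\big)x^n$ and, with $e_x=\log x$,
$$\log(x^jzx^{-j})=e^{j\,\mathrm{ad}\,e_x}\log z=\log z+j[e_x,\log z]+\tfrac{j^2}2[e_x,[e_x,\log z]]+\cdots.$$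
In step $2$ all terms but the first vanish and $(xz)^n=z^nx^n$. In step $3$ the elements of $V_2\oplus V_3$ commute with each other and $\log z$ contributes to $[e_x,\log z]$ only through $V_2$, so the logarithm of the product is $n\log z+\frac{n(n+1)}2[e_x,\log z]$. For odd $n$ this is $\log(x^mz^nx^{-m})$ with $m=\frac{n+1}2$, that is,
$$(xz)^n=x^m\,z^n\,x^{n-m}\qquad(\text{step }3,\ n\text{ odd},\ m=\tfrac{n+1}2).$$
One loop at the center of mass of the small loops does the job. In step $4$ the second moment $\sum j^2$ enters as well, and one needs a few lumps, like the nodes of a quadrature formula. Carathéodory's theorem provides the nodes, also in the general situation of Lemma 3.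

*Proof of Theorem B(2).* Let $r\le4$ and $d_1/d_2\to1$, so $P_1=P_2$ by B(1). It suffices to show $d_2(\gamma)\le n+C\sqrt n$ when $d_1(\gamma)=n\ge1$; the reverse inequality follows by symmetry, since $d_2\le Cd_1$. For $r=1$ B(1) already gives $O(1)$, so let $r\ge2$. Write $\gamma=Zg_nu$ as in Lemma 3 and put $X_m=\mathrm{Ad}(g_m)\log z_m\in W:=V_2\oplus V_3\oplus V_4$.

**Step 1: linearize $\log Z$.** By (1) the components of $X_m$ in $V_2,V_3,V_4$ are $O(1),O(n),O(n^2)$. On $W$ the bracket depends only on the $V_2$-components and takes values in $V_4$, which is central. So triple brackets in $W$ vanish and BCH gives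
$$\log Z=\sum_mX_m+\tfrac12\sum_{m<m'}[X_m,X_{m'}]=\sum_mX_m+O_{V_4}(n^2),\tag{3}$$
because there are at most $n^2$ brackets, each $O(1)$. (The notation $O_{V_4}(\cdot)$ means an element of $V_4$ of that size.)

**Step 2: choose few lumps.** The average $\frac1n\sum_mX_m$ lies in the convex hull of the $X_m$. By Carathéodory, with $w=\dim W$,
$$\frac1n\sum_mX_m=\sum_{j=0}^w\lambda_jX_{m_j},\qquad\lambda_j\ge0,\ \sum\lambda_j=1,\ m_0\le\cdots\le m_w.$$
Let $k_j=\lfloor n\lambda_j\rfloor$ and $Z'=\prod_{j=0}^wg_{m_j}z_{m_j}^{k_j}g_{m_j}^{-1}\in\Gamma$.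

**Step 3: $Z'g_n$ is short.** Since $g_{m_j}^{-1}g_{m_{j+1}}=\sigma_{m_j+1}\cdots\sigma_{m_{j+1}}$, the element $Z'g_n$ is obtained from the word $\sigma_1\cdots\sigma_n$ by inserting $z_{m_j}^{k_j}$ right after $\sigma_{m_j}$, for each $j$. For $z\in F$ and $k\ge1$, $\log z^k=k\log z\in W$, so $|z^k|\le Ck^{1/2}$. By Lemma 1,
$$d_2(Z'g_n)\le n+\sum_{j=0}^wd_2(z_{m_j}^{k_j})\le n+C\sqrt n.$$

**Step 4: the remaining error is small.** As in (3), with at most $w^2$ brackets of size $O(k_jk_{j'})$, $\log Z'=\sum_jk_jX_{m_j}+O_{V_4}(n^2)$. Together with (3) and Step 2,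
$$\log Z-\log Z'=\sum_j(n\lambda_j-k_j)X_{m_j}+O_{V_4}(n^2),\qquad0\le n\lambda_j-k_j<1,$$
which has components $O(1),O(n),O(n^2)$ in $V_2,V_3,V_4$. Let $h=ZZ'^{-1}\in\Gamma$. By BCH,
$$\log h=\log Z-\log Z'-\tfrac12[\log Z,\log Z'],\qquad[\log Z,\log Z']=[\log Z-\log Z',\log Z'].$$
The last bracket involves $V_2$-components of size $O(1)$ and $O(n)$, so it is $O_{V_4}(n)$. Thus $|h|\le C\max(1,n^{1/3},n^{2/4})\le C\sqrt n$, and $d_2(h)\le C\sqrt n$ by Lemma 1.

**Step 5: assemble.** From $\gamma=Zg_nu=h\,(Z'g_n)\,u$ we get $d_2(\gamma)\le d_2(h)+d_2(Z'g_n)+d_2(u)\le n+C\sqrt n$. $\blacksquare$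

Where does $r\le4$ enter? Run the same computation in step $5$, with $W=V_2\oplus\cdots\oplus V_5$. The term $\frac12\sum_{m<m'}[X_m,X_{m'}]$ now has a part in $V_5$, coming from $[V_2,V_3]$: there are about $n^2/2$ brackets, each $O(1)\cdot O(n)$, so it is bounded by $O(n^3)$, and the averaging in Step 2, which is linear in the $X_m$, does not control it. An error of size $n^3$ in $V_5$ corresponds to $|h|$ of order $n^{3/5}$, which is more than $\sqrt n$. Lumping no longer gives $\sqrt n$. To see that this is more than a weakness of the estimate, we need coordinates in which the quadratic term is visible.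

## 9. Iterated integrals as coordinates on the free nilpotent group

**The group and the lattice.** Let $T=\bigoplus_{k\le r}(\mathbb R^3)^{\otimes k}$ be the truncated tensor algebra, with $e_x,e_a,e_b$ the basis of $\mathbb R^3$; products of degree above $r$ are set to $0$. Let $\mathfrak g\subset T$ be the Lie algebra generated by $e_x,e_a,e_b$ under the commutator bracket. It is the free nilpotent Lie algebra of step $r$ on three generators, graded by tensor degree, and $[V_1,V_i]=V_{i+1}$, $[V_1,V_r]=0$. Let $G=\exp\mathfrak g\subset T$, with the exponential series of $T$. This is the free nilpotent Lie group of Theorem A. Put $x=e^{e_x}$, $a=e^{e_a}$, $b=e^{e_b}$, $\Gamma=\langle x,a,b\rangle$.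

*$\Gamma$ is a lattice.* A degree-$k$ coefficient of a product of factors $e^{\pm e_i}$ is an integer combination of numbers $\frac1{k_1!\cdots k_m!}$ with $\sum k_i=k$. Multinomial coefficients are integers, so these numbers lie in $\frac1{k!}\mathbb Z$, and $\Gamma$ is discrete. A closed connected subgroup of $G$ that contains $\Gamma$ has a Lie algebra containing $\log x=e_x$, $e_a$, $e_b$; so it is $G$. A discrete subgroup that lies in no proper closed connected subgroup is a lattice (Raghunathan, Ch. II, Thm 2.1 and its corollaries).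

**Signatures.** For a piecewise linear path $(X,A,B):[0,\tau]\to\mathbb R^3$ starting at $0$ and indices $i_1,\dots,i_k\in\{x,a,b\}$, let
$$S^{i_1\dots i_k}=\int_{0<t_1<\dots<t_k<\tau}dX^{i_1}(t_1)\cdots dX^{i_k}(t_k),\qquad(X^x,X^a,X^b)=(X,A,B).$$
The signature of the path is the element of $T$ whose coefficient at $e_{i_1}\otimes\cdots\otimes e_{i_k}$ is $S^{i_1\dots i_k}$ (and $1$ in degree $0$). Chen's theorem says that the signature of a concatenation is the product of the signatures: split the domain $t_1<\dots<t_k$ according to how many of the $t_i$ lie before the time of gluing. For a straight segment with increment $v$ the signature is $e^v$: the domain has volume $\tau^k/k!$ and the velocity is $v/\tau$, so the degree-$k$ part is $v^{\otimes k}/k!$.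

A word $w$ in $x^{\pm1},a^{\pm1},b^{\pm1}$ defines a path from $0$ made of unit steps $\pm e_x,\pm e_a,\pm e_b$. By Chen's theorem, the element of $G$ represented by $w$ is the truncated signature of this path. Consequently, **iterated integrals of order $\le r$ depend only on the group element, not on the word.**

*Example.* For $w=aba^{-1}b^{-1}$, $S^{ab}=\int A\,dB$. The letter $b$ is read at $A=1$ and contributes $1$; $b^{-1}$ is read at $A=0$ and contributes $0$. So $S^{ab}=1$, in accordance with $e^{e_a}e^{e_b}e^{-e_a}e^{-e_b}=1+e_a\otimes e_b-e_b\otimes e_a+\cdots$.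

**Three invariants.** Let now $r\ge5$, and let $\Lambda(t)=\int_0^tA\,dB$, the iterated integral $S^{ab}$ up to time $t$. Define
$$\Lambda_{\rm end}=\Lambda(\tau),\qquad I=\int A^2\,dX,\qquad J=\int(\Lambda-X)^2\,dX.$$
To see that these depend only on the group element, we write them as iterated integrals of order at most $5$. A product of two iterated integrals is the sum over all ways to interleave their two time orderings (the shuffle relations). So, at each time,
$$A^2=2S^{aa},\quad X^2=2S^{xx},\quad\Lambda X=S^{abx}+S^{axb}+S^{xab},\quad\Lambda^2=2S^{abab}+4S^{aabb};$$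
in the last one, of the six interleavings of $ab$ with $ab$, two give $abab$ and four give $aabb$. Integrating against $dX$ appends the index $x$:
$$\Lambda_{\rm end}=S^{ab},\qquad I=2S^{aax},$$
$$J=2S^{ababx}+4S^{aabbx}-2\big(S^{abxx}+S^{axbx}+S^{xabx}\big)+2S^{xxx}.$$
The order $5$ terms in $J$ are the reason for step $5$.

**Evaluating them on words.** On an $x^{\pm1}$-step $e$, the values $A_e,\Lambda_e$ are constant and $X$ traverses an interval $[X_e,X_e+1]$ with $X_e\in\mathbb Z$, upward for $x$ and downward for $x^{-1}$. On other steps $dX=0$. So with $\varphi(u)=\int_0^1(u-s)^2ds=u^2-u+\frac13$,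
$$I=\sum_e\pm A_e^2,\qquad J=\sum_e\pm\varphi(\Lambda_e-X_e),\tag{4}$$
where the sign is $+$ for $x$ and $-$ for $x^{-1}$. We shall use
$$\tfrac14u^2\le\varphi(u)\le(|u|+1)^2.\tag{5}$$
The left inequality holds because $\varphi(u)-\frac14u^2=\frac34u^2-u+\frac13=\frac34(u-\frac23)^2\ge0$; the right one because $u^2-u+\frac13\le u^2+2|u|+1$.

For $\gamma_n=(xz)^n$ use the word $(x\,aba^{-1}b^{-1})^n$. Each loop raises $\Lambda$ by $1$ and returns $A$ to $0$, so on the $j$-th $x$-step ($j=0,\dots,n-1$) we have $A=0$ and $\Lambda=X_e=j$. Hence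
$$\Lambda_{\rm end}(\gamma_n)=n,\qquad I(\gamma_n)=0,\qquad J(\gamma_n)=\tfrac n3.\tag{6}$$

## 10. Lumped loops, raised heights and backward steps in step five

*Lumping is seen by $J$.* Insert powers of $z$ at $K$ places into $x^n$. The result is an element whose $J$ we may compute from the word in which each $z^k$ is spelled $(aba^{-1}b^{-1})^k$. The $K$ places cut $x^n$ into at most $K+1$ runs; one has length $L\ge n/(K+1)$, and on it $\Lambda$ is a constant $c$, so it contributes $\int(c-X)^2dX\ge L^3/12$, the minimum being at $c=$ midpoint. All other contributions are $\ge0$. So $J\ge\frac{n^3}{12(K+1)^3}$. In the proof of B(2) applied to $\gamma_n$, the number $K=w+1$ is fixed (and $\sigma_m=x$, $z_m=z$, since $\pi(x)$ is a vertex of the octahedron $P_2$). Thus for large $n$ no such lumped element is $\gamma_n$, whose $J$ is $n/3$, and the two values of $J$ differ by at least a constant times $n^3$. This is the point where the method of Section 8 stops.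

*More lumps.* With $n=KL$, $L=s^2$, the word $(a^sb^sa^{-s}b^{-s}x^L)^K$ has length $n+4sK=n+4\sqrt{nK}$ and $\Lambda_{\rm end}=n$. In each block $\Lambda-X$ decreases from $L$ to $0$, so $J=K\int_0^Lu^2du=\frac{KL^3}3=\frac{n^3}{3K^2}$. More lumps lower $J$, but the cost $4\sqrt{nK}$ grows. This suggests that a word for $\gamma_n$ must be expensive. Two loopholes have to be closed.

*Raised heights.* Let $n=s^2$ and consider the word $a^s(x^sb)^sa^{-s}b^{-s}$, of length $s+s(s+1)+2s=n+4\sqrt n$. Each $b$ is read at $A=s$ and raises $\Lambda$ by $s$ for the price of one letter; the final $b^{-s}$ is read at $A=0$. So $\Lambda_{\rm end}=s^2=n$. In the $i$-th run $x^s$ ($i=0,\dots,s-1$) we have $\Lambda=is$ and $X$ goes from $is$ to $(i+1)s$, so $J=s\cdot\frac{s^3}3=\frac{n^2}3$. The word keeps $\Lambda$ within $\sqrt n$ of $X$ at a cost of only $4\sqrt n$ letters. But $I=\sum A_e^2=n\cdot s^2=n^2$, far from $I(\gamma_n)=0$. So $I$ is what prevents $A$ from staying high.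

*Backward steps.* The letters $x^{-1}$ contribute to $I$ and $J$ with a minus sign, so $I$ and $J$ do not bound the positive contributions by themselves. But if $w$ has length $n+\ell$, there are at most $\ell/2$ letters $x^{-1}$ and at most $\ell$ letters $a^{\pm1},b^{\pm1}$. So $|A|\le\ell$ and $|\Lambda|\le\ell^2$, and backward steps can compensate only an amount of order $\ell\cdot(\ell^2)^2=\ell^5$ in $J$ and $\ell\cdot\ell^2=\ell^3$ in $I$.

*The accounting.* So the $n$ forward steps have $(\Lambda-X)^2$ of average at most about $D^2=\ell^5/n$. This forces $\Lambda$ to follow $X$ within about $D$, that is, to gain about $D$ on each of $n/D$ successive stretches. At height near $0$ each gain costs about $\sqrt D$ letters. Hence $\ell\gtrsim n/\sqrt D=n^{5/4}\ell^{-5/4}$, that is, $\ell\gtrsim n^{5/9}$. The next section makes this precise.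

## 11. The lower bound $n+\frac1{21}n^{5/9}$: proof of Theorem A

**Step 1: the ratio and $d_1$.** We have $\pi(xz)=\pi(x)$, so $P_1=P_2$ and $d_1/d_2\to1$ by Theorem B(1). The $x$-exponent (the $e_x$-coefficient) is a homomorphism $\Gamma\to\mathbb Z$ that changes by at most $1$ per letter of $S_1$ and equals $n$ on $\gamma_n$. So $d_1(\gamma_n)\ge n$, and $(xz)^n$ is a word of length $n$. Hence $d_1(\gamma_n)=n$.

**Step 2: bookkeeping for an arbitrary $S_2$-word.** Let $w$ be an $S_2$-word of length $n+\ell$ representing $\gamma_n$. Its $x$-exponent is $n$, so it has $n+p$ letters $x$, $p$ letters $x^{-1}$ and $q$ letters $a^{\pm1},b^{\pm1}$, with $2p+q=\ell$. At all times $|A|\le q$; since $\Lambda$ changes only at letters $b^{\pm1}$, by $\pm A$, also $|\Lambda|\le q^2$. From $\Lambda_{\rm end}=n$ in (6),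
$$n\le q^2\le\ell^2,\tag{7}$$
so in particular $\ell\ge1$.

**Step 3: bounding the forward contributions to $I$ and $J$.** Let $\sum_+,\sum_-$ be the sums over $x$-steps and over $x^{-1}$-steps. From $I=0$ and (4),
$$\sum\nolimits_+A_e^2=\sum\nolimits_-A_e^2\le pq^2\le\tfrac12\ell^3.\tag{8}$$
Since $-p\le X\le n+p$ at all times, on every $x^{-1}$-step
$$|\Lambda_e-X_e|+1\le q^2+n+p+1\le2\ell^2+\tfrac\ell2+1\le4\ell^2.$$
From $J=\frac n3$, (4), (5) and (7),
$$\sum\nolimits_+(\Lambda_e-X_e)^2\le4\sum\nolimits_+\varphi(\Lambda_e-X_e)=4\Big(\frac n3+\sum\nolimits_-\varphi(\Lambda_e-X_e)\Big)\le4\Big(\frac n3+16p\,\ell^4\Big)\le4\Big(\frac n3+8\ell^5\Big)\le34\,\ell^5;\tag{9}$$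
the last inequality uses $n\le\ell^2\le\ell^5$.

**Step 4: one forward step per level, and the scales.** For $0\le j\le n-1$ let $e_j$ be the $x$-step by which $X$ first reaches $j+1$. It exists because $X$ goes from $0$ to $n$ in unit steps; it goes from $j$ to $j+1$, and $e_0,e_1,\dots$ are in increasing time order. Write $A_j,\Lambda_j$ for the values on $e_j$. By (8) and (9),
$$\sum_jA_j^2\le\tfrac12\ell^3,\qquad\sum_j(\Lambda_j-j)^2\le34\,\ell^5.\tag{10}$$
Put
$$D=\Big\lceil\sqrt{272\,\ell^5/n}\,\Big\rceil\le18\sqrt{\ell^5/n},\qquad R=2\sqrt{\ell^3/n}.$$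
The bound on $D$ holds because $\ell^5/n\ge1$ by (7), and $\sqrt{272}+1\le18$.

**Step 5: the case $D>n/100$.** Then $18\,\ell^{5/2}n^{-1/2}>n/100$, so $\ell^{5/2}>n^{3/2}/1800$ and $\ell>1800^{-2/5}n^{3/5}$. As $1800^2=3240000\le4084101=21^5$, we get $\ell\ge\frac1{21}n^{3/5}\ge\frac1{21}n^{5/9}$.

From now on $D\le n/100$.

**Step 6: most levels are good.** Call $j$ bad if $|\Lambda_j-j|>D$ or $|A_j|>R$, and good otherwise. By (10) and Chebyshev, the number of bad $j$ is at most
$$\frac{34\,\ell^5}{D^2}+\frac{\ell^3}{2R^2}\le\frac{34n}{272}+\frac n8=\frac n4.$$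

**Step 7: many well-separated good levels.** Consider the blocks $\{kD,\dots,(k+1)D-1\}$, $0\le k<\lfloor n/D\rfloor$. A block without good index contains $D$ bad ones, so there are at most $\frac n{4D}$ such blocks, and at least $\frac nD-1-\frac n{4D}=\frac{3n}{4D}-1$ blocks contain a good index. Keep every fourth of these, in order, starting with the first, and choose a good index in each kept block: $j_1<\dots<j_m$, where $m\ge\frac14(\frac{3n}{4D}-1)$. So
$$m-1\ge\frac{3n}{16D}-\frac54\ge\frac n{8D},$$
the last inequality because $\frac n{16D}\ge\frac{100}{16}\ge\frac54$. The block numbers of $j_i$ and $j_{i+1}$ differ by at least $4$, so $j_{i+1}-j_i>3D$, and since both indices are good,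
$$\Lambda_{j_{i+1}}-\Lambda_{j_i}\ge j_{i+1}-j_i-2D>D.\tag{11}$$

**Step 8: each gain of $D$ costs letters.** Let $\lambda_i$ be the number of letters $a^{\pm1},b^{\pm1}$ between the steps $e_{j_i}$ and $e_{j_{i+1}}$. Between these steps $|A|\le|A_{j_i}|+\lambda_i\le R+\lambda_i$, and $\Lambda$ changes at most $\lambda_i$ times, by at most $|A|$ each time. With (11), $D<(R+\lambda_i)\lambda_i$. If $\lambda_i\ge R$ this gives $D<2\lambda_i^2$; if $\lambda_i<R$ it gives $D<2R\lambda_i$. So $\lambda_i\ge\min\big(\sqrt{D/2},\,D/(2R)\big)$. The time intervals are disjoint, so $\sum_i\lambda_i\le q\le\ell$, and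
$$\ell\ \ge\ \frac n{8D}\,\min\Big(\sqrt{D/2},\ \frac D{2R}\Big).$$

**Step 9: solving for $\ell$.** If the minimum is $\sqrt{D/2}$, then
$$\ell^2\ge\frac{n^2}{64D^2}\cdot\frac D2=\frac{n^2}{128D}\ge\frac{n^2}{128\cdot18\,\ell^{5/2}n^{-1/2}}=\frac{n^{5/2}}{2304\,\ell^{5/2}},$$
so $\ell^{9/2}\ge n^{5/2}/2304$. As $2304^2=5308416\le10077696=6^9$, this gives $\ell\ge\frac16n^{5/9}$. If the minimum is $D/(2R)$, then
$$\ell\ge\frac n{16R}=\frac{n^{3/2}}{32\,\ell^{3/2}},$$
so $\ell^{5/2}\ge n^{3/2}/32$ and $\ell\ge\frac14n^{3/5}\ge\frac14n^{5/9}$.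

In all cases $\ell\ge\frac1{21}n^{5/9}$. Since $w$ was an arbitrary $S_2$-word for $\gamma_n$, $d_2(\gamma_n)\ge n+\frac1{21}n^{5/9}$. As $d_1(\gamma_n)=n\to\infty$, the difference $|d_1-d_2|$ is not $O(d_1^\alpha)$ for any $\alpha<\frac59$; with $\alpha=\frac12$ this disproves the Modified Burago–Margulis conjecture. $\blacksquare$

## 12. The exponents $\alpha(r)$

For $r=1$, Section 6 gives $|d_1-d_2|=O(1)$, and the example in Section 3, where the difference is $1$ infinitely often, excludes negative exponents. So $\alpha(1)=0$. For $r=2,3,4$, Theorem B(2) covers all groups of step $\le r$ and gives $\alpha(r)\le\frac12$, while B(3) gives $\alpha(r)\ge\frac12$. For $r\ge5$, Theorem A gives $\alpha(r)\ge\frac59$. The upper bound follows from B(1): a group of step $r'\le r$ has $|d_1-d_2|=O(d_1^{1-1/r'})$, and $d_1^{1-1/r'}\le d_1^{1-1/r}$ since $d_1\ge1$ off the identity. So $\alpha(r)\le1-\frac1r$. $\blacksquare$
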